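# Countable sets of circle diffeomorphisms inside semigroups with few generators

## 1. Finitely many targets, one generator for each

Let $S^1=\mathbb R/\mathbb Z$, let $\mathrm{Diff}^\infty(S^1)$ be the group of $C^\infty$ diffeomorphisms of the circle, and let $\mathrm{Diff}_+$, $\mathrm{Diff}_-$ be its subsets of orientation preserving and orientation reversing elements. Products are compositions, $R_\theta(x)=x+\theta$, $[a,b]=aba^{-1}b^{-1}$, and $\mathrm{supp}\,f=\overline{\{x: f(x)\neq x\}}$. The $C^r$ topology is uniform convergence of a map together with its derivatives up to order $r$; for $r=\infty$ it means all orders. We use constantly that $\mathrm{Diff}^\infty(S^1)$ with the $C^\infty$ topology is a topological group, and that $\mathrm{Diff}_+$ and $\mathrm{Diff}_-$ are open and closed in every $C^r$ topology. "Dense in $\mathrm{Diff}_+$" always refers to the $C^\infty$ topology. Arcs are nondegenerate and proper. The semigroup $\langle g_1,\dots,g_m\rangle$ consists of the values of **nonempty** words in the $g_i$, no inverses allowed; $\langle\cdot\rangle_{\mathrm{gr}}$ denotes the generated group.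

Here is the question in plain words. Somebody will hand us a countable list $C$ of circle diffeomorphisms. We want to choose a few diffeomorphisms whose products, without inverses, include every member of the list. We do not want the choice to be a rare accident: the good tuples should be dense in some open set of tuples. The number of generators must be fixed before the list is known.

There is a version in which all the difficulties are switched off. Let the list be finite, let the number of generators depend on it, and suppose that a dense set of helper maps is available for free.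

**Proposition 1.** Let $\Gamma\subset\mathrm{Diff}_+$ be dense, and let $f_1,\dots,f_m\in\mathrm{Diff}^\infty(S^1)$. Among the tuples $(g_1,\dots,g_m)$ with $g_i$ of the same orientation as $f_i$, those with $f_i\in\Gamma g_i$ for all $i$ are $C^\infty$-dense.

*Proof.* Let $(g_1,\dots,g_m)$ be any such tuple. Then $f_ig_i^{-1}\in\mathrm{Diff}_+$, so we can choose $u_i\in\Gamma$ as close to $f_ig_i^{-1}$ as we like. Put $g_i'=u_i^{-1}f_i$. In a topological group $u_i\to f_ig_i^{-1}$ implies $u_i^{-1}f_i\to g_if_i^{-1}f_i=g_i$, so $g_i'$ is close to $g_i$; and $u_ig_i'=f_i$. $\square$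

Free helpers do exist: the maps with lift $x+T(x)$, where $T$ is a real trigonometric polynomial with rational coefficients and $1+T'>0$, form a countable dense subset of $\mathrm{Diff}_+$.

The trick $g'=u^{-1}f$ will do the perturbing to the very end. In general three things change.

* The helpers are not free. They must themselves be generated, without inverses, by finitely many of the chosen maps, and this must happen for a dense set of choices in an open set.
* The list is infinite, while Proposition 1 spends one generator per target.
* Once we try to pack many targets into one generator we shall need commutators to unpack them, hence inverses, while semigroups do not contain inverses for free.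

## 2. Local density, the precise statement, and two tests by hand

For a finite set $\mathcal A$, the set $\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ of families $(g^a)_{a\in\mathcal A}$ carries, for each $r$, the product of the $C^r$ topologies.

**Definition.** A subset $D$ of $\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ is *$C^r$-locally dense* if the interior of its closure, both taken in the $C^r$ topology, is nonempty.

For example, with one index the countable set of maps $x+T(x)$ above is $C^r$-locally dense for every $r$, since its closure contains the open set $\mathrm{Diff}_+$. The set of rotations is not: a $C^r$-limit of rotations is a rotation, and every rotation is a limit of maps that are not rotations.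

The following conjecture comes from the paper "Generic family displaying robustly a fast growth of the number of periodic points".

**Conjecture.** There is a finite set $\mathcal A$ such that for any countable $C\subset\mathrm{Diff}^\infty(S^1)$ there is $D\subset\mathrm{Diff}^\infty(S^1)^{\mathcal A}$ such that (i) if $(g^a)\in D$, then $\langle g^a:a\in\mathcal A\rangle$ contains $C$; (ii) for every $2\le r\le\infty$ the set $D$ is $C^r$-locally dense.

The conjecture is true, and we shall prove the following.

**Theorem A.** There is a nonempty $C^1$-open set $U\subset\mathrm{Diff}^\infty(S^1)^5$ such that for every countable $C\subset\mathrm{Diff}^\infty(S^1)$ the set $D_C=\{g\in U:\langle g\rangle\supset C\}$ is $C^\infty$-dense in $U$.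

**Theorem B.** Let $\mathcal P\subset\mathrm{Diff}_+^2$ be the nonempty $C^1$-open set of Lemma 2 below.

(i) For every countable $C\subset\mathrm{Diff}^\infty(S^1)$, the set of $g\in\mathcal P\times\mathrm{Diff}_-$ such that $\langle g_1,g_2,g_3\rangle$ is a group, is dense in $\mathrm{Diff}^\infty(S^1)$ and contains $C$, is $C^\infty$-dense in the $C^1$-open set $\mathcal P\times\mathrm{Diff}_-$.

(ii) For every countable $C\subset\mathrm{Diff}_+$, the set of $g\in\mathcal P\times\mathrm{Diff}_+$ such that $\langle g_1,g_2,g_3\rangle$ is a group, is dense in $\mathrm{Diff}_+$ and contains $C$, is $C^\infty$-dense in $\mathcal P\times\mathrm{Diff}_+$.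

**Proposition C.** For every finite nonempty $\mathcal A$ and nonempty $C\subset\mathrm{Diff}^\infty(S^1)$, the set $\{g\in\mathrm{Diff}^\infty(S^1)^{\mathcal A}:\langle g\rangle\supset C\}$ is meagre in the $C^\infty$ topology (a Baire topology). In particular it is not residual in any nonempty open set.

*Why Theorem A implies the conjecture.* The set $U$ is $C^r$-open for every $1\le r\le\infty$. A nonempty $C^r$-open subset of $U$ is also $C^\infty$-open, so it meets $D_C$. Hence the $C^r$-closure of $D_C$ contains $U$. The same $D_C$ serves for all $r$, and $U$ does not depend on $C$. In the same way Theorem B(i) gives the conjecture with $|\mathcal A|=3$, for all $1\le r\le\infty$. The case $|\mathcal A|=2$ is left undecided.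

*Two tests.* With $|\mathcal A|=1$ the statement fails: $\langle g\rangle$ is commutative, so for a set $C$ containing two non-commuting maps, (i) forces $D=\emptyset$. Next, replace $\mathrm{Diff}^\infty(S^1)$ by the group of rotations. The analogous statement fails for every finite $\mathcal A$: take $C=\{R_\theta:\theta\in\mathbb Q/\mathbb Z\}$. If finitely many rotations generated a semigroup containing $C$, then $\mathbb Q/\mathbb Z$ would be a subgroup of a finitely generated abelian group, hence finitely generated; but a finitely generated subgroup of $\mathbb Q/\mathbb Z$ is finite. So the proof must use non-commutativity, and indeed commutators will do the unpacking.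

## 3. Rotation numbers, two cited theorems, and cut-and-paste lemmas

**Rotation numbers.** Let $F$ be a lift of $f\in\mathrm{Diff}_+$ to $\mathbb R$. The translation number $\tau(F)=\lim_n (F^n(x)-x)/n$ exists, does not depend on $x$, and is continuous in $F$ for uniform convergence. The rotation number of $f$ is $\tau(F)$ mod $1$. We use one computation: if $K$ is a compact interval and $F(K)\subset K+c$ with $c\in\mathbb Z$, then $F^m(K)\subset K+mc$ for all $m\ge 1$, so $\tau(F)=c$.

**Definition.** A real $\alpha$ is *Diophantine* if there are $c>0$, $\nu\ge0$ with $|\alpha-\frac ab|\ge c\,b^{-2-\nu}$ for all integers $a$ and $b\geq 1$.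

The golden number $\alpha=\frac{\sqrt5-1}2$ is an example. It is a root of $P(x)=x^2+x-1=(x-\alpha)(x+\alpha+1)$; since $P$ has no rational root, $|P(a/b)|\ge b^{-2}$. If $|\alpha-\frac ab|\le1$, then $|\frac ab+\alpha+1|\le 2\alpha+2$, so $|\alpha-\frac ab|\ge b^{-2}/(2\alpha+2)$; if $|\alpha-\frac ab|>1$ there is nothing to prove.

We take two published theorems as known.

**(HY)** (Herman 1979; Yoccoz, Ann. Sci. ENS 17 (1984)) If $f\in\mathrm{Diff}_+$ has Diophantine rotation number $\alpha$, then $f=\varphi R_\alpha\varphi^{-1}$ for some $\varphi\in\mathrm{Diff}_+$.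

**(S)** (Herman, C. R. Acad. Sci. Paris 273 (1971); also Thurston, Bull. AMS 80 (1974)) $\mathrm{Diff}_+$ is a simple group.

We use (S) in this form: if $f\in\mathrm{Diff}_+$ and $f\ne\mathrm{id}$, then every element of $\mathrm{Diff}_+$ is a finite product of maps $\psi f^{\pm1}\psi^{-1}$ with $\psi\in\mathrm{Diff}_+$, because these products form a nontrivial normal subgroup.

**Flows.** For a smooth vector field $X$ on $S^1$ let $\exp(tX)$ be its flow. It depends continuously on $X$ in the $C^\infty$ topologies. For $f\in\mathrm{Diff}_+$ the push-forward is $(f_*X)(y)=f'(f^{-1}(y))\,X(f^{-1}(y))$, and $f\exp(tX)f^{-1}=\exp(tf_*X)$.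

**Cut and paste.** The following facts are elementary; we prove them once.

**(E0)** Let $a<b$ and $M>0$, and let positive smooth functions be given near $a$ and near $b$. There is a positive smooth $\rho$ on $[a,b]$ that agrees with the given functions near $a$ and near $b$ and has $\int_a^b\rho=M$. *Proof.* For small $\eta$ let $\chi:[a,b]\to[0,1]$ be smooth, equal to $1$ within $\eta$ of the endpoints and to $0$ at distance $\ge2\eta$ from them. Let $\rho_0$ denote the given functions and, for $c>0$, put $\rho_c=\chi\rho_0+(1-\chi)c$. This is positive with the right germs. As $c\to0$ its integral tends to $\int\chi\rho_0$, which is $<M$ if $\eta$ was chosen small; as $c\to\infty$ the integral tends to $\infty$. By continuity some $c$ gives $M$.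

**(E1)** Given disjoint closed arcs $K_1,K_2$ and disjoint open arcs $O_1,O_2$, some $f\in\mathrm{Diff}_+$ satisfies $f(K_i)\subset O_i$ for $i=1,2$. If $\Gamma$ is dense in $\mathrm{Diff}_+$, then $f$ can be taken in $\Gamma$. The same holds for one arc. *Proof.* Choose closed arcs $K_i'\subset O_i$. Lift the endpoints of $K_1,K_2$ to $a_1<b_1<a_2<b_2<a_1+1$ and those of $K_1',K_2'$ to $a_1'<b_1'<a_2'<b_2'<a_1'+1$. Apply (E0) on each of the four intervals between consecutive endpoints, with germs constantly $1$ and with integral the length of the corresponding target interval. Integrating from $f(a_1)=a_1'$ gives a lift of a map in $\mathrm{Diff}_+$ with $f(K_i)=K_i'$. The condition $f(K_i)\subset O_i$ is $C^0$-open, since $K_i$ is compact and $O_i$ open; so a dense set meets it. For one arc, drop the index $2$.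

**(E2)** Let $I_1<\dots<I_m$ be disjoint compact intervals in an open arc $L$, and let $\theta_i$ be orientation preserving diffeomorphisms from neighborhoods of $I_i$ into $L$ with $\theta_1(I_1)<\dots<\theta_m(I_m)$. There is $\kappa\in\mathrm{Diff}_+$ with compact support in $L$ and $\kappa=\theta_i$ on $I_i$ for all $i$. *Proof.* Choose a point $l_0\in L$ to the left of $I_1$ and of $\theta_1(I_1)$, and a point $l_1\in L$ to the right of $I_m$ and of $\theta_m(I_m)$. Let $\kappa=\mathrm{id}$ outside $(l_0,l_1)$ and $\kappa=\theta_i$ on $I_i$. In each remaining gap apply (E0): the germs of $\kappa'$ at the ends are those of $1$ or of $\theta_i'$, and the integral is the distance between the prescribed values of $\kappa$ at the two ends, which is positive by the ordering.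

**(E3)** If $a,b\in\mathrm{Diff}^\infty(S^1)$ agree on an open set $\Omega$ and $\mathrm{supp}\,f\subset\Omega$, then $afa^{-1}=bfb^{-1}$. *Proof.* The map $c=b^{-1}a$ is the identity on $\Omega$, so it preserves the complement of $\Omega$. The map $f$ preserves $\Omega$ and is the identity off $\Omega$. Hence $cf=fc$ on $\Omega$ and off $\Omega$, which is the claim.

**(E4)** If a word $AgB$ has value $\mathrm{id}$, where $g$ is a letter and the words $A,B$ are not both empty, then $g^{-1}=BA$ is a value of a nonempty word. *Proof.* $g=A^{-1}B^{-1}$.

## 4. An open set of pairs with a dense orbit through an attracting point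

We first want an open set of pairs $(g_1,g_2)$, most of which generate a dense semigroup. The open set has to be chosen with care. If a closed arc $I$ satisfies $g_1(I)\subset\mathrm{int}\,I$ and $g_2(I)\subset\mathrm{int}\,I$, then the same holds for all nearby pairs, and every element of $\langle g_1,g_2\rangle$ maps $I$ into $I$. The maps with $f(I)\subset I$ form a closed set different from $\mathrm{Diff}_+$, so no pair near such a $(g_1,g_2)$ generates a dense semigroup. The remedy is to demand that an attracting point of $g_1$ have a dense orbit, robustly.

Let $g_1^0(x)=x+\frac1{4\pi}\sin2\pi x$, so $(g_1^0)'(x)=1+\frac12\cos2\pi x$. Its fixed points are $0$, with derivative $\frac32$, and $\frac12$, with derivative $\frac12$. Let $g_2^0=R_\beta$ with $\beta$ irrational.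

**Lemma 2.** There is a $C^1$-open neighborhood $\mathcal P$ of $(g_1^0,g_2^0)$ in $\mathrm{Diff}_+^2$ such that for all $(g_1,g_2)\in\mathcal P$:

(P1) $g_1$ has exactly two fixed points $p,q$, with $g_1'(p)<1<g_1'(q)$;

(P2) the orbit of $p$ under $\langle g_1,g_2\rangle\cup\{\mathrm{id}\}$ is dense in $S^1$.

*Proof.* **Step 1 (fixed points persist).** This step gives (P1). Let $N_q$, $N_p$ be small closed arcs around $0$ and $\frac12$ on which $(g_1^0)'>1$, respectively $(g_1^0)'<1$. For $g_1$ that is $C^1$-close to $g_1^0$, take the lift with small displacement $g_1(x)-x$; its zeros are the fixed points of $g_1$. The displacement of $g_1^0$ is bounded away from $0$ outside the interiors of $N_p,N_q$, and it has opposite signs at the two ends of each of these arcs; both facts persist. On $N_q$ and $N_p$ the displacement of $g_1$ is strictly monotone, because $g_1'-1$ keeps its sign there. So there is exactly one zero in each arc and none elsewhere. As $N_p$ and $N_q$ can be taken arbitrarily small, $p=p(g_1)$ tends to $\frac12$ as $g_1\to g_1^0$.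

**Step 2 (a covering by contracted arcs).** This step finds finitely many contractions whose images cover every short arc, in a way that survives perturbation. Let $V$ be a closed arc with $\frac12\in\mathrm{int}\,V$ and $(g_1^0)'<1$ on $V$. Since $\beta$ is irrational, the arcs $R_\beta^j(\mathrm{int}\,g_1^0(V))$, $j\ge0$, cover $S^1$, and by compactness finitely many of them, $0\le j\le M$, suffice. Let $\ell>0$ be such that each arc of length $\le2\ell$ lies in one of these. Choose $M'$ such that every arc of length $\ge\ell/2$ meets $\{R_\beta^j(\tfrac12):0\le j\le M'\}$.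

For $(g_1,g_2)$ that is $C^1$-close to $(g_1^0,g_2^0)$ put $w_j=g_2^jg_1$, $0\le j\le M$. Three properties hold. (1) There is $\theta<1$ with $w_j'\le\theta$ on $V$, because for the unperturbed pair the derivative is $(g_1^0)'$, which is at most some constant $<1$ on $V$. (2) Every arc of length $\le\ell$ is contained in some $w_j(V)$: thicken it by $\ell/2$ on both sides, so that it lies in an unperturbed arc $R_\beta^j(g_1^0(V))$; if the endpoints of this arc move by less than $\ell/2$, the original arc stays inside. (3) Every arc of length $\ge\ell$ meets $\{g_2^jp:0\le j\le M'\}$: its middle subarc of length $\ell/2$ contains some $R_\beta^j(\tfrac12)$, and this point moves by less than $\ell/4$. Let $\mathcal P$ be a $C^1$-open neighborhood of $(g_1^0,g_2^0)$ on which Step 1 and (1)–(3) hold.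

**Step 3 (pulling back small arcs until they are long).** This step gives (P2). Let $O$ be an open arc. While the current arc $O$ has length $\le\ell$, choose $j$ with $O\subset w_j(V)$ and replace $O$ by $w_j^{-1}(O)\subset V$. By (1) the length is multiplied by at least $\theta^{-1}>1$. After finitely many steps we reach an arc $(w_{j_1}\cdots w_{j_m})^{-1}(O)$ of length $>\ell$. By (3) it contains some $g_2^jp$. Then $w_{j_1}\cdots w_{j_m}g_2^jp$ lies in the original $O$. $\square$

## 5. Tuning the rotation number of a word

To use (HY) we need a word in the two generators with a Diophantine rotation number. We may change $g_2$ to $R_\lambda g_2$ with $\lambda$ tiny. Rotation numbers of words vary continuously with $\lambda$, but they may well be locked at a constant value on an interval of parameters. The dense orbit of $p$ lets us find a word that jumps past the repelling point $q$ within the allowed parameter range; a large power of $g_1$ then turns this small jump into a full integer.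

**Lemma 3.** Let $(g_1,g_2)\in\mathcal P$ and $0<\varepsilon<1$. There are $\lambda\in(0,\varepsilon)$ and a word $W$ containing both letters such that $W(g_1,R_\lambda g_2)$ has Diophantine rotation number.

*Proof.* **Step 1 (a word that carries $p$ just to the left of $q$).** By (P2) there is a possibly empty word $s'$ with $s'(p)\in g_2^{-1}((q-\varepsilon,q))$. Put $s=g_2s'$, so $s(p)\in(q-\varepsilon,q)$. Let $s^\lambda$ be obtained from $s$ by replacing $g_2$ by $R_\lambda g_2$ everywhere.

**Step 2 (crossing $q$ by turning $\lambda$).** Let $G_1$ be the lift of $g_1$ that has fixed points, $G_2$ a lift of $g_2$, and use $G_2+\lambda$ as lift of $R_\lambda g_2$. This induces a lift $\tilde s^\lambda$ of $s^\lambda$. It is continuous in $\lambda$, and nondecreasing in $\lambda$ because every factor is increasing in $x$ and nondecreasing in $\lambda$. The last letter applied in $s$ is $g_2$, so $\tilde s^\lambda\ge\tilde s^0+\lambda$ for $\lambda\ge0$.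

Fix a lift $\tilde p$ of $p$, and let $\tilde q$ be the lift of $q$ with $\tilde s^0(\tilde p)=\tilde q-\varepsilon_1$, $0<\varepsilon_1<\varepsilon$. Fix $\lambda_1\in(\varepsilon_1,\varepsilon)$. Then $\tilde s^{\lambda_1}(\tilde p)\ge\tilde q-\varepsilon_1+\lambda_1>\tilde q$. Let $\lambda_*=\max\{\lambda\in[0,\lambda_1]:\tilde s^\lambda(\tilde p)\le\tilde q\}$. Then $\lambda_*<\lambda_1$, and by continuity $\tilde s^{\lambda_*}(\tilde p)=\tilde q$. For $\lambda_+$ slightly larger than $\lambda_*$ we get $0<\lambda_+<\varepsilon$ and $\tilde q<\tilde s^{\lambda_+}(\tilde p)<\tilde q+1$.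

**Step 3 (amplifying by powers of $g_1$).** This step makes the two parameters $0$ and $\lambda_+$ have translation numbers that differ by $1$. The map $G_1$ fixes all lifts of $p$ and $q$: it fixes one point and hence its integer translates, so its displacement is everywhere less than $1$ in absolute value, and at any lift of a fixed point the displacement is an integer. Let $\hat p=\tilde p+c$, $c\in\mathbb Z$, be the lift of $p$ in $(\tilde q,\tilde q+1)$. On this interval $\hat p$ is the only fixed point of $G_1$, and it is attracting. So $G_1(x)>x$ on $(\tilde q,\hat p)$ and $G_1(x)<x$ on $(\hat p,\tilde q+1)$, and by monotonicity $G_1^n\to\hat p$ uniformly on compact subsets of $(\tilde q,\tilde q+1)$. Likewise $G_1^n\to\hat p-1$ locally uniformly on $(\tilde q-1,\tilde q)$.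

Let $K=[\tilde p-\kappa,\tilde p+\kappa]$ with $\kappa>0$ so small that $\tilde s^0(K)\subset(\tilde q-1,\tilde q)$ and $\tilde s^{\lambda_+}(K)\subset(\tilde q,\tilde q+1)$. For some large $n\ge1$ the maps $\widetilde W^\lambda=G_1^n\tilde s^\lambda$ satisfy
$$\widetilde W^0(K)\subset K+c-1,\qquad \widetilde W^{\lambda_+}(K)\subset K+c .$$
By the computation in Section 3 the translation numbers at $\lambda=0$ and $\lambda=\lambda_+$ are $c-1$ and $c$.

**Step 4 (intermediate value).** With $n$ fixed, the translation number of $\widetilde W^\lambda$ is continuous in $\lambda$. So it equals $c-1+\frac{\sqrt5-1}2$ for some $\lambda\in(0,\lambda_+)$, and this number is Diophantine by the example in Section 3. Take $W=g_1^ns$; it contains both letters. $\square$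

## 6. From one Diophantine word to a dense semigroup

By (HY) a Diophantine word is a rotation in suitable coordinates. So the closure of the semigroup contains a circle of rotations and the conjugate $h$ of $g_1$. Must it be everything? Not always. If $h$ is a hyperbolic element of $PSL_2(\mathbb R)$, acting on $\mathbb{RP}^1\cong S^1$ so that $SO(2)$ acts by rotations, then $h$ and the rotations stay inside $PSL_2(\mathbb R)$. A non-identity element of that group has at most two fixed points, while a diffeomorphism with four fixed points of derivative $\ne1$ keeps four fixed points under $C^1$-small perturbation; so $PSL_2(\mathbb R)$ is not dense. A hyperbolic Möbius map has derivatives at its two fixed points whose product is $1$. The next lemma says that, once this product is not $1$, nothing else goes wrong.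

**Lemma 4.** Let $g_1,g_2\in\mathrm{Diff}_+$, where $g_1$ satisfies (P1) and $g_1'(p)g_1'(q)\ne1$. Suppose some word $W$ containing both letters has Diophantine rotation number $\alpha$. Then $S=\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$.

*Proof.* **Step 1 (the closure is a group containing a circle of rotations).** This step removes the difference between semigroup and group. Let $G$ be the closure of $S$ in $\mathrm{Diff}_+$; it is a closed semigroup. By (HY), $W=\varphi R_\alpha\varphi^{-1}$. Choose $n_j\to\infty$ with $n_j\alpha\to0$ mod $1$; then $W^{n_j}\to\mathrm{id}$. For a letter $g$ of $W$ write $W=AgB$ with $A,B\in S\cup\{\mathrm{id}\}$. We have $AgBW^{n_j-1}=W^{n_j}\to\mathrm{id}$. Conjugating by $A^{-1}$ gives $gBW^{n_j-1}A\to\mathrm{id}$, that is, $BW^{n_j-1}A\to g^{-1}$. So $g^{-1}\in G$. As $W$ contains both letters, $g_1^{\pm1},g_2^{\pm1}\in G$, so $G$ is the closure of the group generated by $g_1,g_2$, and hence is a group. Since $\alpha$ is irrational, $\{n\alpha\}_{n\ge1}$ is dense mod $1$, so $\varphi R_\theta\varphi^{-1}\in G$ for all $\theta$.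

Put $G'=\varphi^{-1}G\varphi$, a closed subgroup containing all rotations, and $h=\varphi^{-1}g_1\varphi\in G'$. The map $h$ has exactly two fixed points, $\varphi^{-1}(p)$ and $\varphi^{-1}(q)$, with the derivatives $g_1'(p)$ and $g_1'(q)$.

**Step 2 (a Lie algebra attached to $G'$).** This step allows us to work with vector fields. Let
$$\mathfrak g=\{X\in\mathrm{Vec}^\infty(S^1):\exp(tX)\in G'\text{ for all }t\in\mathbb R\}.$$
We show that $\mathfrak g$ is a $C^\infty$-closed Lie algebra with $g_*\mathfrak g=\mathfrak g$ for $g\in G'$. Invariance under $g_*$ follows from $g\exp(tX)g^{-1}=\exp(tg_*X)$, applied to $g$ and $g^{-1}$; invariance under scalars is clear; closedness holds because $G'$ is closed and $\exp(tX)$ depends continuously on $X$.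

*Sums.* It suffices that $\big(\exp(\tfrac tnX)\exp(\tfrac tnY)\big)^n\to\exp(t(X+Y))$ in every $C^k$, because for $X,Y\in\mathfrak g$ the left side is in the closed group $G'$. The case $t=0$ is trivial, and replacing $(X,Y)$ by $(-X,-Y)$ we may assume $t>0$. Uniform convergence is a standard telescoping estimate; to get derivatives, we run it on jets. Let $E_k=S^1\times\mathbb R^k$ be the manifold of $k$-jets at $0$ of curves $\gamma:\mathbb R\to S^1$, that is, of tuples $(\gamma(0),\gamma'(0),\dots,\gamma^{(k)}(0))$. Each $f\in\mathrm{Diff}_+$ induces $f^{(k)}:E_k\to E_k$, sending the jet of $\gamma$ to the jet of $f\circ\gamma$. By the chain rule its entries are polynomials in the jet coordinates and the derivatives of $f$ at the base point up to order $k$; for instance, for $k=2$, $f^{(2)}(x,v_1,v_2)=(f(x),f'(x)v_1,f''(x)v_1^2+f'(x)v_2)$. Clearly $(fg)^{(k)}=f^{(k)}g^{(k)}$. Taking $\gamma(\tau)=x+\tau$ we see that $f^{(k)}(x,1,0,\dots,0)$ lists $f(x)$ and the derivatives of $f$ at $x$ of orders $1,\dots,k$. So $C^k$-convergence $f_n\to f$ is uniform convergence of $f_n^{(k)}$ on the compact set $S^1\times\{(1,0,\dots,0)\}$.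

Put $H_\tau=(\exp(\tau X)\exp(\tau Y))^{(k)}$. It is smooth in $(\tau,z)$ and $H_0=\mathrm{id}$. By the chain rule formula, $\partial_\tau H_\tau|_{\tau=0}$ depends only on $\partial_\tau(\exp(\tau X)\exp(\tau Y))|_{\tau=0}=X+Y$. The family $\exp(\tau(X+Y))$ has the same $\tau$-derivative at $0$. Hence $\partial_\tau H_\tau|_{\tau=0}=Z$, where $Z$ is the generator of the complete flow $\exp(\tau(X+Y))^{(k)}$ on $E_k$.

We claim $H_{t/n}^n\to\exp(tZ)$ uniformly on each compact $K\subset E_k$. Let $d$ be the product metric. Let $Q$ be the closed $1$-neighborhood of $\bigcup_{0\le s\le t}\exp(sZ)K$ and $Q'$ the closed $1$-neighborhood of $\bigcup_{0\le s\le t}\exp(sZ)Q$; both are compact. Since $H_\tau$ and $\exp(\tau Z)$ agree to first order at $\tau=0$, there are $c_0$ and $\tau_0>0$ with $d(H_\tau z,\exp(\tau Z)z)\le c_0\tau^2\le1$ for $z\in Q$, $0\le\tau\le\tau_0$. Since smooth maps are Lipschitz on compact sets, there is $\Lambda_0\ge1$ such that $\exp(\sigma Z)$ is $\Lambda_0$-Lipschitz on $Q'$ for $0\le\sigma\le t$.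

Let $z_0\in K$, $\tau=t/n\le\tau_0$, $z_i=H_\tau^iz_0$. Suppose $z_0,\dots,z_{j-1}\in Q$ with $j\le n$. For $1\le i\le j$ the point $\exp(\tau Z)z_{i-1}$ lies in $\exp(\tau Z)Q\subset Q'$, and $z_i=H_\tau z_{i-1}$ is within $c_0\tau^2\le1$ of it, so also in $Q'$. Applying $\exp((j-i)\tau Z)$ to this pair, the distance becomes at most $\Lambda_0c_0\tau^2$. Summing over $i$ telescopes:
$$d\big(z_j,\exp(j\tau Z)z_0\big)\le\sum_{i=1}^jd\big(\exp((j-i)\tau Z)z_i,\exp((j-i+1)\tau Z)z_{i-1}\big)\le j\Lambda_0c_0\tau^2\le\Lambda_0c_0t\tau .$$
For $n$ large this is $<1$, so $z_j\in Q$ and the induction continues up to $j=n$, where it gives $d(z_n,\exp(tZ)z_0)\le\Lambda_0c_0t^2/n$. This proves the claim, and with it closure under sums.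

*Brackets.* For $X,Y\in\mathfrak g$ the field $\frac1s(\exp(sX)_*Y-Y)$ lies in $\mathfrak g$, and it converges in $C^\infty$ to $-[X,Y]$ as $s\to0$.

**Step 3 (which frequencies occur).** Identify vector fields with functions, writing $X$ for $X\partial_x$. This step turns the problem into arithmetic. The algebra $\mathfrak g$ contains the constant $1$, since $G'$ contains the rotations, and hence also
$$X=h_*\partial_x,\qquad X(y)=h'(h^{-1}(y))>0 ,$$
and all translates $X(\cdot-\theta)$. Let $\hat X(n)$ be the Fourier coefficients of $X$. If $\hat X(n)\ne0$ with $n\ge1$, then $\int_0^1\cos(2\pi n\theta)X(\cdot-\theta)\,d\theta\in\mathfrak g$, as a $C^\infty$-limit of Riemann sums. Term by term this integral is $\frac12(\hat X(n)e^{2\pi inx}+\hat X(-n)e^{-2\pi inx})$, a nonzero real function of frequency $n$, and its translates span $\cos2\pi nx,\sin2\pi nx$. So with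
$$\Lambda=\{n\ge1:\cos2\pi nx,\ \sin2\pi nx\in\mathfrak g\}$$
we have: $\hat X(n)\ne0$ and $n\ge1$ imply $n\in\Lambda$. Put $e_m=e^{2\pi imx}\partial_x$; then $[e_m,e_n]=2\pi i(n-m)e_{m+n}$. Applying this in $\mathfrak g\otimes\mathbb C$ to $e_{\pm m},e_{\pm n}$ and taking real and imaginary parts gives
$$n,m\in\Lambda,\ n\ne m\ \Longrightarrow\ n+m\in\Lambda,\ |n-m|\in\Lambda.\tag{1}$$
From $\Lambda\ni 1$ alone, (1) produces nothing new; that is the Möbius case above. From $1,2\in\Lambda$ it produces everything.

The set $\Lambda$ is not empty: otherwise $X$ is constant, so $h'$ is constant and $h$ is a rotation, while $h$ has a fixed point with derivative $\ne1$.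

**Step 4 ($1\in\Lambda$).** This step excludes a hidden symmetry. Let $d=\min\Lambda$. If $n\in\Lambda$, subtract $d$ repeatedly as long as the result exceeds $d$; by (1) we stay in $\Lambda$ and end in $\Lambda\cap(0,d]=\{d\}$. So $d\mid n$. Thus all frequencies of $X$ are multiples of $d$, and $X$ is $1/d$-periodic, and so is $(h^{-1})'=1/X$. For a lift $H$ of $h$, the function $H^{-1}(y+1/d)-H^{-1}(y)$ has derivative $0$, so it is constant; adding $d$ such equalities shows that the constant is $1/d$. So $h^{-1}$, and hence $h$, commutes with $R_{1/d}$. Then $R_{1/d}$ maps the attracting fixed point of $h$ to an attracting fixed point of $h$. There is only one, so $R_{1/d}$ fixes a point and $d=1$.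

**Step 5 ($\Lambda\ne\{1\}$).** This step is where $g_1'(p)g_1'(q)\ne1$ enters. Let $PSL_2(\mathbb R)$ act on $\mathbb{RP}^1\cong\mathbb R/\mathbb Z$, with the line of angle $\pi x$ corresponding to $x$; then $SO(2)$ acts by the rotations $R_\theta$. A traceless matrix $M$ moves the angle $\phi$ of a line at speed $\langle Mv,v^\perp\rangle$, where $v=(\cos\phi,\sin\phi)$ and $v^\perp=(-\sin\phi,\cos\phi)$. This lies in the span of $1,\cos2\phi,\sin2\phi$, so it is a combination of $1,\cos2\pi x,\sin2\pi x$. If it vanishes for all $\phi$, every line is invariant, so $M$ is scalar and traceless, thus $0$. By dimension, $\mathrm{span}\{1,\cos2\pi x,\sin2\pi x\}$ is the Lie algebra of $PSL_2(\mathbb R)$.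

Suppose $\Lambda=\{1\}$. Then $X$ lies in this span; let $M$ be its matrix. As $X$ has no zero, $M$ has no real eigenvector. So it has eigenvalues $\pm i\omega$ with $\omega\ne0$, and $M^2=-\omega^2I$. For $v\ne0$, in the basis $v,\omega^{-1}Mv$ the matrix is $\omega\begin{pmatrix}0&-1\\1&0\end{pmatrix}$; choosing the sign of $\omega$ and scaling $v$ we can make the basis have determinant $1$. So $M$ is conjugate in $SL_2(\mathbb R)$ to $\omega\begin{pmatrix}0&-1\\1&0\end{pmatrix}$, which generates rotations. Hence $X=c\,A_*\partial_x$ with $A\in PSL_2(\mathbb R)$, $c\ne0$; as $X>0$ and $A$ preserves orientation, $c>0$. The flow $hR_th^{-1}$ of $X=h_*\partial_x$ has minimal period $1$, and the flow $AR_{ct}A^{-1}$ of $cA_*\partial_x$ has minimal period $1/c$. So $c=1$. Then $A^{-1}h$ maps $\partial_x$ to $\partial_x$, so it has derivative $1$ and is a rotation, and $h\in PSL_2(\mathbb R)$. An element of $PSL_2(\mathbb R)$ with exactly two fixed points has two eigenlines and, being different from the identity, distinct real eigenvalues $\mu,\mu^{-1}$. In the slope coordinate adapted to the eigenlines it is $s\mapsto\mu^{-2}s$,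 and in the coordinate $1/s$ at the other fixed point it is multiplication by $\mu^2$. The product of the two derivatives is $1$, contradicting $g_1'(p)g_1'(q)\ne1$.

**Step 6 (everything).** Now $1\in\Lambda$ and some $n\ge2$ is in $\Lambda$. Subtracting $1$ repeatedly gives $2\in\Lambda$; adding $1$ repeatedly gives $\Lambda=\{1,2,3,\dots\}$. So $\mathfrak g$ contains all real trigonometric polynomials. These are $C^\infty$-dense and $\mathfrak g$ is closed, so $\mathfrak g=\mathrm{Vec}^\infty(S^1)$. Hence $G'$ contains the subgroup generated by all $\exp(X)$, $X\in\mathrm{Vec}^\infty(S^1)$, which is normal and nontrivial in $\mathrm{Diff}_+$. By (S) it is $\mathrm{Diff}_+$. So $G'=\mathrm{Diff}_+$ and $G=\varphi G'\varphi^{-1}=\mathrm{Diff}_+$. $\square$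

**Corollary 5.** The set of pairs $(g_1,g_2)\in\mathcal P$ for which $\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$ is $C^\infty$-dense in $\mathcal P$.

*Proof.* Let $(g_1,g_2)\in\mathcal P$. If $g_1'(p)g_1'(q)=1$, compose $g_1$ with a diffeomorphism $C^\infty$-close to $\mathrm{id}$, supported near $p$ and away from $q$, that fixes $p$ with derivative $\ne1$. The pair stays in $\mathcal P$, so the new $g_1$ still has exactly two fixed points, namely $p$ and $q$; the derivative at $p$ has changed and the one at $q$ has not. Now apply Lemma 3 with $\varepsilon$ small. It changes only $g_2$, to $R_\lambda g_2$ with $\lambda<\varepsilon$, so for $\varepsilon$ small the pair stays in $\mathcal P$ and close to the original. Lemma 4 applies to $(g_1,R_\lambda g_2)$. $\square$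

The first difficulty after Proposition 1 is settled. At this point, for $C=\{f_1,\dots,f_m\}$, Corollary 5 and the proof of Proposition 1 already give a dense set of good $(m+2)$-tuples in an open set. What remains is to stop paying one generator per target.

## 7. Packing infinitely many slots into one diffeomorphism

The natural attempt is to build one map $k$ that carries copies of all targets on disjoint arcs $I_1,I_2,\dots$ shrinking to a point, and to recover the copies from $k$ by means of the dense group. Two things go wrong, at precise points.

*Smoothness.* Let $f\ne\mathrm{id}$ be supported in an arc. Its copy scaled by a factor $\varepsilon$ is $\varepsilon f(x/\varepsilon)$, whose $r$-th derivative is $\varepsilon^{1-r}f^{(r)}(x/\varepsilon)$. Since $f\neq\mathrm{id}$ has compact support in the arc, $f''\not\equiv0$. So if every $I_n$ carries a scaled copy of the same $f$, then the second derivative of $k$ is unbounded near the limit point, and $k$ is not $C^2$. Only maps ever closer to the identity can be stored.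

*Isolation.* Every conjugate of $k$ carries the contents of all arcs at once. To read a single slot one can take a commutator $[k,\delta k\delta^{-1}]$, where $\delta$ moves one chosen arc $B_n$ onto another chosen arc $A_n$ and pushes everything else into a region where $k$ is the identity. Such a commutator sees only the overlap. But then the slot returns $[a,\beta]$, where $a$ and $\beta$ are two stored maps, and never $a$ itself.

So we need two maps arbitrarily close to the identity whose commutator, raised to some power, is exactly a prescribed map. By (S) it is enough to do this for conjugates of one fixed map. The affine group of the line provides it, once it is made to act with compact support.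

**Lemma 6.** There are smooth vector fields $X,Y$ on $S^1$, supported in a closed arc, $X\ne0$ and $\exp(X)\neq\mathrm{id}$, with
$$[\exp(sY),\exp(tX)]=\exp\big((e^s-1)tX\big)\qquad(s,t\in\mathbb R).\tag{2}$$

*Proof.* Let $\Theta:(0,1)\to\mathbb R$ be an increasing diffeomorphism equal to $-\exp(e^{1/x})$ near $0$ and to $\exp(e^{1/(1-x)})$ near $1$. Both formulas are increasing, and (E0), applied to $\Theta'$, connects them. On $(0,1)$ put $X=\frac1{\Theta'}\partial_x$ and $Y=\frac{\Theta}{\Theta'}\partial_x$. Near $0$ we have $\Theta'=x^{-2}e^{1/x}\exp(e^{1/x})$, so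
$$\frac{\Theta}{\Theta'}=-x^2e^{-1/x},\qquad \frac1{\Theta'}=x^2e^{-1/x}\exp(-e^{1/x}).$$
The first is flat at $0$. All derivatives of the second are finite sums of terms (rational function of $x$)$\,\cdot e^{m/x}\exp(-e^{1/x})$ with $m\in\mathbb Z$, and these tend to $0$ as $x\to0^+$; so it is flat as well. The situation near $1$ is symmetric. Thus $X,Y$ extend by $0$ to smooth vector fields. In the coordinate $y=\Theta(x)$ they are $\partial_y$ and $y\partial_y$, so $\exp(tX)$ is $y\mapsto y+t$ and $\exp(sY)$ is $y\mapsto e^sy$. The commutator is
$$y\mapsto y-t\mapsto e^{-s}(y-t)\mapsto e^{-s}(y-t)+t\mapsto y+(e^s-1)t .$$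
Transplant by an affine map to an arc of $S^1$ and extend by $0$. $\square$

**Lemma 7.** Let $\Gamma$ be a dense subgroup of $\mathrm{Diff}_+$, let $J,A^*$ be open arcs with $\bar J\subset A^*$, and let $C\subset\mathrm{Diff}_+$ be countable. There is $k\in\mathrm{Diff}_+$ with $\mathrm{supp}\,k\subset J$ such that for every $e\in\mathrm{Diff}_+$ with $e=k$ on $A^*$, the group $\langle\Gamma,e\rangle_{\mathrm{gr}}$ contains $C$.

For Theorem A the case $e=k$ is enough. The freedom of $e$ outside $A^*$ costs nothing in the proof, and Section 9 depends on it.

*Proof.* **Step 1 (arcs and moving maps).** This step prepares the reading mechanism. Choose pairwise disjoint closed arcs $A_n,B_n^+$ $(n\ge1)$ in a fixed compact subset of $J$, converging to a point $o\in J$ that lies in none of them, and closed arcs $B_n\subset\mathrm{int}\,B_n^+$. Let $R$ be a component of $A^*\setminus\bar J$; it is an open arc disjoint from $J$. Apply (E1) to the disjoint closed arcs $B_n$ and $S^1\setminus\mathrm{int}\,B_n^+$ and the disjoint open arcs $\mathrm{int}\,A_n$ and $R$: there is $\delta_n\in\Gamma$ with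
$$\delta_n(B_n)\subset\mathrm{int}\,A_n,\qquad\delta_n(S^1\setminus\mathrm{int}\,B_n^+)\subset R .$$
Put $P_n=\mathrm{int}\,\delta_n(B_n)\subset\mathrm{int}\,A_n$.

**Step 2 (what each slot must deliver).** This step reduces $C$ to a list of conjugates of $\exp(X)$, where $X,Y$ are as in Lemma 6. By (S) each $f\in C$ is a finite product of maps $\psi\exp(X)^{\pm1}\psi^{-1}$ with $\psi\in\mathrm{Diff}_+$. Fix such a product for each $f\in C$. Only countably many $\psi$ occur; list them as $\psi_1,\psi_2,\dots$, repeating if the list is finite and taking $\psi_n=\mathrm{id}$ if it is empty. It suffices to get every $\psi_n\exp(X)\psi_n^{-1}$ into $\langle\Gamma,e\rangle_{\mathrm{gr}}$.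

**Step 3 (filling the slots).** This step constructs $k$. The group at hand contains only $\Gamma$, so we may not conjugate by $\psi_n$ afterwards; instead we build $\psi_n$ into the slot. By (E1) choose $\gamma_n\in\Gamma$ with $\gamma_n(\psi_n(\mathrm{supp}\,X\cup\mathrm{supp}\,Y))\subset P_n$, which is possible because $X$ and $Y$ are supported in one closed arc. Set $X_n=(\gamma_n\psi_n)_*X$ and $Y_n=(\gamma_n\psi_n)_*Y$, supported in $P_n$. For $s_n>0$ and an integer $N_n\ge1$ put $t_n=\frac1{N_n(e^{s_n}-1)}$ and
$$a_n=\exp(s_nY_n),\qquad\beta_n=\exp(t_nX_n),\qquad b_n=\delta_n^{-1}\beta_n\delta_n .$$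
Then $\mathrm{supp}\,a_n\subset P_n\subset A_n$, and $\mathrm{supp}\,\beta_n\subset P_n\subset\delta_n(B_n)$, so $\mathrm{supp}\,b_n\subset B_n$. Conjugating (2) by $\gamma_n\psi_n$ gives $[a_n,\beta_n]=\exp((e^{s_n}-1)t_nX_n)=\exp(\tfrac1{N_n}X_n)$, hence
$$[a_n,\beta_n]^{N_n}=\exp(X_n).\tag{3}$$
The maps $\delta_n$ and fields $X_n,Y_n$ are fixed before $s_n,N_n$. So we may choose first $s_n$ so small and then $N_n$ so large (so that $t_n$ is small) that $\|a_n-\mathrm{id}\|_{C^n}\le2^{-n}$ and $\|b_n-\mathrm{id}\|_{C^n}\le2^{-n}$.

Let $k=a_n$ on $A_n$, $k=b_n$ on $B_n$ for all $n$, and $k=\mathrm{id}$ elsewhere. Then $k-\mathrm{id}=\sum_n\big((a_n-\mathrm{id})+(b_n-\mathrm{id})\big)$ converges in every $C^r$, since the terms with $n\ge r$ have $C^r$ norm at most $2\cdot2^{-n}$. So $k$ is smooth. It is bijective, because it permutes the points of each $A_n$ and each $B_n$ and fixes the rest. Its derivative is positive away from $o$, where locally only finitely many arcs matter, and at $o$ it is $1$, because every term of the series vanishes near $o$. So $k\in\mathrm{Diff}_+$, and $\mathrm{supp}\,k\subset J$.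

**Step 4 (reading slot $n$).** This step extracts $[a_n,\beta_n]$ from $e$. Let $e=k$ on $A^*$ and $e_n=\delta_ne\delta_n^{-1}$. On $B_n^+$ we have $e=k=b_n$, because $B_n^+$ meets no other arc. In particular $e$ fixes the points of $B_n^+\setminus B_n$, so $\mathrm{supp}\,e\subset B_n\cup(S^1\setminus\mathrm{int}\,B_n^+)$ and
$$\mathrm{supp}\,e_n\subset\delta_n(B_n)\cup R,\qquad\delta_n(B_n)\subset\mathrm{int}\,A_n .$$
Moreover $\delta_n(S^1\setminus\mathrm{int}\,B_n^+)\subset R$ is disjoint from $A_n\subset J$, so $A_n\subset\delta_n(B_n^+)$. As $e=b_n$ on $B_n^+$, it follows that $e_n=\delta_nb_n\delta_n^{-1}=\beta_n$ on $A_n$. On the other hand $e=a_n$ on $A_n$ and $e=\mathrm{id}$ on $R$.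

Both $e$ and $e_n$ preserve $A_n$, hence also its complement. On the complement, $e_n$ moves only points of $R$, and $e$ is the identity on $R$. So there $e$ and $e_n$ are bijections with disjoint sets of moved points, and they commute. On $A_n$ they are $a_n$ and $\beta_n$, which are the identity off $A_n$. Therefore
$$[e,e_n]=[a_n,\beta_n]\quad\text{on all of }S^1.\tag{4}$$

**Step 5 (conclusion).** By (3) and (4) and the definition of $X_n$,
$$\psi_n\exp(X)\psi_n^{-1}=\gamma_n^{-1}\exp(X_n)\gamma_n=\gamma_n^{-1}[e,e_n]^{N_n}\gamma_n\in\langle\Gamma,e\rangle_{\mathrm{gr}}.$$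
This holds for all $n$, so $C\subset\langle\Gamma,e\rangle_{\mathrm{gr}}$ by Step 2. $\square$

## 8. Five generators: proof of Theorem A

Two generators provide the dense semigroup, two more provide $k$ and $k^{-1}$, and one provides a reflection. Let
$$U=\mathcal P\times\mathrm{Diff}_+\times\mathrm{Diff}_+\times\mathrm{Diff}_- ,$$
which is $C^1$-open and nonempty. Let $C$ be countable, $g\in U$, and let $\mathcal V\subset U$ be an open $C^\infty$-neighborhood of $g$. We look for an element of $D_C$ in $\mathcal V$.

**Step 1 (helpers and code).** This step fixes the dense group and the map $k$. By Corollary 5 we may perturb $(g_1,g_2)$, staying in $\mathcal V$, so that $S=\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$. Let $\Gamma$ be the group generated by $g_1,g_2$ and let $\sigma(x)=-x$. Let $k$ be given by Lemma 7 for $\Gamma$, some open arcs with $\bar J\subset A^*$, and the countable set $(C\cap\mathrm{Diff}_+)\cup\sigma(C\cap\mathrm{Diff}_-)\subset\mathrm{Diff}_+$.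

**Step 2 (perturbing the other three).** This step is the trick of Proposition 1. The elements of $S$ given by words containing both letters are also dense in $\mathrm{Diff}_+$, since $g_1g_2S$ is dense. Choose such $u_3,u_4,u_5\in S$ close to $k^{-1}g_3^{-1}$, $kg_4^{-1}$, $\sigma g_5^{-1}$ respectively; all three are in $\mathrm{Diff}_+$. Put
$$g_3'=u_3^{-1}k^{-1},\qquad g_4'=u_4^{-1}k,\qquad g_5'=u_5^{-1}\sigma .$$
These are close to $g_3,g_4,g_5$, so for good enough choices $(g_1,g_2,g_3',g_4',g_5')\in\mathcal V$.

**Step 3 (inverses, then everything).** Let $T$ be the semigroup generated by $g_1,g_2,g_3',g_4',g_5'$. Then $k^{-1}=u_3g_3'$, $k=u_4g_4'$ and $\sigma=u_5g_5'$ are in $T$, and $u_3g_3'u_4g_4'=\mathrm{id}$. The word $u_3$ contains both letters $g_1,g_2$, so (E4) gives $g_1^{-1},g_2^{-1}\in T$. Hence $T\supset\langle\Gamma,k\rangle_{\mathrm{gr}}$, and by Lemma 7 with $e=k$ we get $T\supset(C\cap\mathrm{Diff}_+)\cup\sigma(C\cap\mathrm{Diff}_-)$. Since $\sigma\in T$ and $\sigma^2=\mathrm{id}$, each $f\in C\cap\mathrm{Diff}_-$ equals $\sigma(\sigma f)\in T$. So $T\supset C$. $\square$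

With the remark after Proposition C in Section 2, the conjecture is proved with $|\mathcal A|=5$.

## 9. Three generators: hiding the code in an involution

In Theorem A the code costs two generators because both $k$ and $k^{-1}$ are needed. If instead the stored map were an involution $h$, a single generator $g_3'=u^{-1}h$ would give $(ug_3')^2=\mathrm{id}$, and inverses would come for free. But the map $k$ of Lemma 7 is not an involution, and an involution that exchanges two arcs is constrained: what it does on one arc determines what it does on the other. The way out is to use $h$ at two different places. On one pair of arcs $h$ is a plain flip $\iota$; on another pair it is the flip twisted by $k$. Going out by the first and back by the second, with a helper in between, produces a map that equals $k$ on an arc $A^*$ and is uncontrolled elsewhere. Lemma 7 accepts exactly such maps.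

*Proof of Theorem B.* As before, by Corollary 5 perturb $(g_1,g_2)$ within $\mathcal P$ so that $S=\langle g_1,g_2\rangle$ is dense in $\mathrm{Diff}_+$, and let $\Gamma$ be the generated group.

**Claim.** There is an involution $h$ ($h^2=\mathrm{id}$) with the orientation of $g_3$ such that $G=\langle\Gamma,h\rangle_{\mathrm{gr}}\supset C$.

**Step 1 (the Claim suffices).** Choose $u\in S$, given by a word containing both letters, close to $hg_3^{-1}\in\mathrm{Diff}_+$, and put $g_3'=u^{-1}h$, which is close to $g_3$. Let $T=\langle g_1,g_2,g_3'\rangle$. Then $(ug_3')^2=h^2=\mathrm{id}$ is a word containing all three letters, so by (E4) all three generators are invertible in $T$. Hence $T$ is the group generated by $g_1,g_2,g_3'$. As $h=ug_3'$ and $g_3'=u^{-1}h$, this group is $G\supset C$. It contains $\Gamma$, which is dense in $\mathrm{Diff}_+$; in case (i) it also contains $h\in\mathrm{Diff}_-$, and $h\Gamma$ is dense in $\mathrm{Diff}_-$, so $G$ is dense in $\mathrm{Diff}^\infty(S^1)$.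

**Step 2 (the involution without code).** This step builds $h_0$ with a plain flip at one place and a flip adapted to helpers at another. Let $\iota=R_{1/2}$ in case (ii) and $\iota(x)=-x$ in case (i). Let $L=(0.1,0.4)$; in both cases $\iota L=(0.6,0.9)$. Let $A_1=(0.15,0.2)$ and $A^*=\iota A_1\subset\iota L$. By (E1) choose $\gamma_1\in\Gamma$ with $\gamma_1(\bar A_1)\subset(0.25,0.35)$, and put $A_2=\gamma_1A_1$. Choose $\gamma_2\in\Gamma$ so close to $\iota\gamma_1\iota\in\mathrm{Diff}_+$ that $\iota\gamma_2(\overline{A^*})\subset(0.25,0.35)$; this is possible because $\iota(\iota\gamma_1\iota)(\overline{A^*})=\gamma_1(\bar A_1)$. In particular $\gamma_2A^*\subset\iota L$.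

The map $\iota\gamma_2\iota\gamma_1^{-1}$ preserves orientation and sends $\bar A_2$ into $(0.25,0.35)$, to the right of $\bar A_1$. So by (E2) there is $\kappa_0\in\mathrm{Diff}_+$ with support in $L$, $\kappa_0=\mathrm{id}$ on $A_1$, and $\kappa_0=\iota\gamma_2\iota\gamma_1^{-1}$ on $A_2$. Let $h_0=\kappa_0^{-1}\iota\kappa_0$, an involution. Then
$$h_0=\iota\ \text{ on }A^*\cup A_1,\qquad h_0=\gamma_2\iota\gamma_1^{-1}\ \text{ on }A_2.\tag{5}$$
Indeed, $\kappa_0$ is the identity off $L$, in particular on $A^*$ and on all of $\iota L$, and it is the identity on $A_1$. Since $\iota$ exchanges $A^*$ and $A_1$, the first formula follows. On $A_2$ we have $\iota\kappa_0=\gamma_2\iota\gamma_1^{-1}$, with values in $\gamma_2A^*\subset\iota L$, where $\kappa_0^{-1}=\mathrm{id}$.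

**Step 3 (writing the code into the involution).** Let $k\in\mathrm{Diff}_+$ have compact support in $A^*$. Put $\kappa_1=\gamma_1\iota k\iota\gamma_1^{-1}$, which is supported in $\gamma_1\iota A^*=A_2$, and $h=\kappa_1^{-1}h_0\kappa_1$, an involution with the orientation of $\iota$, that is, of $g_3$. The arc $A_2\subset(0.25,0.35)$ is disjoint from $A_1$, from $A^*\subset\iota L$, and from $h_0(A_2)=\gamma_2A^*\subset\iota L$. So $\kappa_1$ does nothing on $A^*\cup A_1$, nor on $h_0(A_2)$, and (5) gives
$$h=\iota\ \text{ on }A^*\cup A_1,\qquad h=\gamma_2\iota\gamma_1^{-1}\kappa_1=\gamma_2k\iota\gamma_1^{-1}\ \text{ on }A_2.\tag{6}$$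

**Step 4 (reading the code).** Let $e=\gamma_2^{-1}h\gamma_1h$. It lies in $G$, and in $\mathrm{Diff}_+$ because $h$ occurs twice. For $y\in A^*$: $h(y)=\iota y\in A_1$, then $\gamma_1\iota y\in A_2$, then $h(\gamma_1\iota y)=\gamma_2k\iota\gamma_1^{-1}\gamma_1\iota y=\gamma_2k(y)$. Thus
$$e=k\ \text{ on }A^*.\tag{7}$$

**Step 5 (case (ii)).** Take $k$ from Lemma 7 for $\Gamma$, an arc $J$ with $\bar J\subset A^*$, and $C$. By (7), $G\supset\langle\Gamma,e\rangle_{\mathrm{gr}}\supset C$. This proves the Claim in case (ii).

In case (i) the list contains orientation reversing maps, and Lemma 7 stores only orientation preserving ones. We would like to store $hf$ for $f\in C\cap\mathrm{Diff}_-$, but $h$ depends on $k$, and $k$ depends on the stored list: this is circular. The map $h_0$ does not depend on $k$, so we may store $h_0f$. The price is that we must then recover $h_0$ itself inside $G$. By $h=\kappa_1^{-1}h_0\kappa_1$ that reduces to recovering $k$, of which so far we have only a version $e$ that is correct on $A^*$. The next step arranges $k$ so that a commutator with $e$ yields a conjugate of $k$ itself.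

**Step 6 (case (i): choosing $k$).** Choose open arcs $J_1<J_2<J_3$ with disjoint closures in $A^*$. By (E2), with affine maps $\bar J_1\to\bar J_2\to\bar J_3$, choose $t\in\mathrm{Diff}_+$ with compact support in $A^*$, $t(J_1)=J_2$ and $t(J_2)=J_3$. By (E2) again choose $q\in\mathrm{Diff}_+$ with compact support in $A^*$, $q=\mathrm{id}$ on $J_1$ and $q=t$ on $J_2$; the order is right, since $\bar J_1<\bar J_2$ are sent to $\bar J_1<\bar J_3$. (This $q$ is a diffeomorphism; the fixed point $q$ of $g_1$ plays no further role.) Let $A_1^*\subset A^*$ be an open arc containing $\bar J_1$ and disjoint from $J_2$. Let $z$ be the diffeomorphism given by Lemma 7 for $\Gamma$, $J_1$, $A_1^*$ and the countable set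
$$C'=\{t,q\}\cup(C\cap\mathrm{Diff}_+)\cup h_0(C\cap\mathrm{Diff}_-)\subset\mathrm{Diff}_+ .$$
Note that $h_0,t,q$ were chosen before $z$. Put $z_1=z$, $z_2=tzt^{-1}$, $z_3=t^2zt^{-2}$. They are supported in $J_1,J_2,J_3$, so they commute. Let $k=z_1z_2^{-1}$, which has compact support in $A^*$, and let $h,G,e$ be the corresponding objects from Steps 3 and 4.

**Step 7 ($C'\subset G$).** On $A_1^*$ we have $z_2=\mathrm{id}$, so $k=z$ there, and (7) gives $e=z$ on $A_1^*$. Lemma 7 gives $C'\subset\langle\Gamma,e\rangle_{\mathrm{gr}}\subset G$. In particular $t,q\in G$.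

**Step 8 ($k\in G$).** By (E3), $qz_1q^{-1}=z_1$, since $q=\mathrm{id}$ on $J_1$, and $qz_2q^{-1}=tz_2t^{-1}=z_3$, since $q=t$ on $J_2$. So $qkq^{-1}=z_1z_3^{-1}$, and
$$k^{-1}qkq^{-1}=z_2z_1^{-1}z_1z_3^{-1}=z_2z_3^{-1}=tkt^{-1}.$$
Now we replace $k$ by $e$ on the left. On $A^*$ the maps $e$ and $k$ agree and preserve $A^*$, and $q$ preserves $A^*$, so $e^{-1}qe=k^{-1}qk$ there. Off $A^*$ both $e$ and $k$ preserve the complement, where $q=\mathrm{id}$, so $e^{-1}qe$ and $k^{-1}qk$ are both the identity. Hence $e^{-1}qe=k^{-1}qk$ on all of $S^1$, and $e^{-1}qeq^{-1}=tkt^{-1}$. As $e,q,t\in G$, we get $k\in G$.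

**Step 9 ($h_0\in G$).** We have $h_0h=(h_0\kappa_1^{-1}h_0)\,\kappa_1$, and we show that both factors lie in $G$. Since $\mathrm{supp}\,\kappa_1\subset A_2$ and $h_0=h_0^{-1}$ agrees with $\gamma_2\iota\gamma_1^{-1}$ on $A_2$ by (5), (E3) gives
$$h_0\kappa_1^{-1}h_0=(\gamma_2\iota\gamma_1^{-1})\,\kappa_1^{-1}\,(\gamma_2\iota\gamma_1^{-1})^{-1}=\gamma_2k^{-1}\gamma_2^{-1}\in G .$$
Since $\mathrm{supp}\,k\subset A^*$ and $h=\iota$ on $A^*$ by (6), (E3) gives $hkh=\iota k\iota$. So $\kappa_1=\gamma_1(hkh)\gamma_1^{-1}\in G$. Thus $h_0h\in G$, and $h_0\in G$ because $h\in G$.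

**Step 10 (conclusion of case (i)).** We have $C\cap\mathrm{Diff}_+\subset C'\subset G$. For $f\in C\cap\mathrm{Diff}_-$, $h_0f\in C'\subset G$, so $f=h_0(h_0f)\in G$. This proves the Claim in case (i), and Theorem B. $\square$

## 10. Why density cannot become residuality

*Proof of Proposition C.* Fix $f\in C$. The set in question is contained in the union, over the countably many nonempty words $w$ in the letters $\mathcal A$, of the closed sets $\{g:w(g)=f\}$. So it suffices to show, by induction on the length $N=|w|\ge1$, that $\{w(g)=f\}$ has empty interior for every $f\in\mathrm{Diff}^\infty(S^1)$. The last assertion follows since in a Baire space no nonempty open set is meagre.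

A first thought is to perturb the map of one letter and watch $w(g)$ change. The trouble is that a letter may occur several times in $w$, and its different occurrences might compensate each other. This cannot happen along an orbit that visits distinct points, so we look for such an orbit.

**Step 1 (an analytic tuple without accidental relations).** Let $O$ be open and nonempty, and write $w=w_N\cdots w_1$, where $w_1$ is applied first. For each contiguous subword $v$ of $w$ with $1\le|v|<N$, the closed set $\{v(g)=\mathrm{id}\}$ has empty interior by induction. (For $N=1$ there are no such $v$.) There are finitely many $v$, so outside all these closed sets there remains a nonempty open subset of $O$. Analytic diffeomorphisms are $C^\infty$-dense, as one sees by approximating the periodic part of a lift by trigonometric polynomials. So there is an analytic tuple $g\in O$ with $v(g)\ne\mathrm{id}$ for all these $v$. Each $v(g)$ is analytic and different from the identity, so it has only finitely many fixed points: infinitely many would accumulate, and then $v(g)$ would be the identity near the accumulation point, and hence everywhere.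

**Step 2 (an orbit of distinct points).** For $x\in S^1$ put $x_0=x$ and $x_i=w_i\cdots w_1(x)$, where the letters are evaluated at $g$. If $x_i=x_j$ with $0\le i<j\le N-1$, then $x_i$ is fixed by the subword $w_j\cdots w_{i+1}$, whose length is between $1$ and $N-1$. By Step 1 this happens for only finitely many $x$. Fix an $x$ for which $x_0,\dots,x_{N-1}$ are pairwise distinct.

**Step 3 (perturbing the last letter).** Change the map of the letter $w_N$ by a small perturbation supported near $x_{N-1}$ and away from $x_0,\dots,x_{N-2}$, so that the image of $x_{N-1}$ changes. Even if the letter $w_N$ occurs earlier in $w$, those occurrences act on points among $x_0,\dots,x_{N-2}$, where nothing has changed. So $x_1,\dots,x_{N-1}$ stay the same and $w(g)(x)$ changes. Hence $w(g)(x)\ne f(x)$ for some tuple in $O$, and $\{w(g)=f\}$ does not contain $O$. $\square$
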